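\title{An infinite monoid whose finitary power semigroup is finitely presented}

\begin{abstract}
The finite subsets of a semigroup $S$ form a semigroup $\mathcal P_f(S)$ under setwise multiplication. We show that $\mathcal P_f(S)$ can be finitely presented when $S$ is infinite. The examples are Cartesian monoids: monoids $M$ with two elements $a,b$ such that $z\mapsto(az,bz)$ is a bijection from $M$ onto $M\times M$. For such a monoid, a presentation of the monoid of nonempty finite subsets of $M$ is obtained from a presentation $\langle Z\mid R\rangle$ of $M$ by adding one generator and $|Z|+2+8!$ relations, and we construct infinite finitely presented Cartesian monoids. We also show that a Cartesian monoid $M$ is finitely presented if and only if $\mathcal P_f(M)$ is, and that a finitely generated semigroup embeds in an infinite semigroup $S$ with $\mathcal P_f(S)$ finitely presented if and only if it is recursively presentable.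
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a semigroup. The \emph{finitary power semigroup} $\mathcal P_f(S)$ is the set of finite subsets of $S$ with the multiplication $BC=\{xy: x\in B,\ y\in C\}$. The singletons form a copy of $S$ inside $\mathcal P_f(S)$. A semigroup is \emph{finitely presented} if it has a presentation with finitely many generators and finitely many defining relations. If $S$ is finite, then so is $\mathcal P_f(S)$, and its multiplication table is a finite presentation. Open Problem~H of \cite{problem} asks what happens beyond this case:

\begin{quote}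
\emph{Is there an infinite semigroup $S$ for which $\mathcal P_f(S)$ is finitely presented?}
\end{quote}

The first infinite example that comes to mind points to a negative answer, because there even finite generation fails. Let $S=(\{0,1,2,\dots\},+)$, let $n\ge1$, and suppose that $\{0,n\}=B_1+\dots+B_k$. The minima of the $B_i$ add up to $0$, so every $B_i$ contains $0$ and is therefore contained in the sum. Thus every $B_i$ is $\{0\}$ or $\{0,n\}$, and at least one is $\{0,n\}$. Every generating set of $\mathcal P_f(S)$ contains all the sets $\{0,n\}$. In this example multiplication by a singleton moves a set rigidly, and finitely many shapes cannot produce all shapes. A finite presentation asks for still more: finitely many relations must account for every coincidence between products of sets. Nevertheless the answer is positive.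

\begin{theorem}\label{thm:answer}
There is an infinite finitely presented monoid $M$ such that $\mathcal P_f(M)$ is finitely presented.
\end{theorem}

The monoids that we use are as far from rigid as possible: one pair of elements can be moved to any other pair, in exactly one way.

\begin{definition}
A \emph{Cartesian monoid} is a monoid $M$ with elements $a,b$ such that the map $z\mapsto(az,bz)$ is a bijection $M\to M\times M$.
\end{definition}

Equivalently, $M\times M$ with the diagonal right action $(x,y)w=(xw,yw)$ is a free cyclic right act on the generator $(a,b)$. We write $\mathcal P_f^+(S)$ for the semigroup of nonempty finite subsets of $S$. For a monoid $M$ it is a monoid with identity $\{1\}$. Theorem~\ref{thm:answer} is the conjunction of the next two theorems.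

\begin{theorem}\label{thm:exist}
There is an infinite finitely presented Cartesian monoid.
\end{theorem}

\begin{theorem}\label{thm:pres}
Let $M$ be a Cartesian monoid with monoid presentation $\langle Z\mid R\rangle$. Then $\mathcal P_f^+(M)$ has a presentation with generators $Z\cup\{A\}$ whose relations are $R$ together with $|Z|+2+8!$ further relations. In particular, if $M$ is finitely presented, then so is $\mathcal P_f(M)$.
\end{theorem}

For Cartesian monoids the converse holds as well, and the semigroups in Theorem~\ref{thm:answer} can be made to contain everything that they could possibly contain. A finitely generated semigroup is \emph{recursively presentable} if it has a presentation with finitely many generators and a recursively enumerable set of relations.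

\begin{theorem}\label{thm:converse}
Let $N$ be a Cartesian monoid. Then $\mathcal P_f(N)$ is finitely generated if and only if $N$ is finitely generated, and $\mathcal P_f(N)$ is finitely presented if and only if $N$ is finitely presented.
\end{theorem}

\begin{theorem}\label{thm:embed}
A finitely generated semigroup $T$ embeds in an infinite semigroup $S$ with $\mathcal P_f(S)$ finitely presented if and only if $T$ is recursively presentable.
\end{theorem}

The proof of Theorem~\ref{thm:pres} rests on one observation. In a Cartesian monoid an element $z$ is the same thing as a pair $(az,bz)$, hence as a quadruple, hence as a table of $2^n$ arbitrary entries for any $n$, and the set $\{a,b\}^n\{z\}$ is the set of entries of the table. So $\mathcal P_f^+(M)$ is obtained by forgetting the order and the multiplicity of the entries. Rearranging a table is left multiplication by an element of $M$ that does not depend on the table. This turns the problem into one about surjections between sets of binary words, and these surjections turn out to be produced by finitely many of them. Sections~\ref{sec:cartesian} and~\ref{sec:pres} make the reduction and Section~\ref{sec:surj}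 solves the problem about surjections. Section~\ref{sec:construct} is independent of these two steps: it expresses the Cartesian property by finitely many monoid relations and proves Theorem~\ref{thm:exist}. Section~\ref{sec:strong} combines the two parts to prove Theorems~\ref{thm:converse} and~\ref{thm:embed}.

\section{Presentations}\label{sec:prelim}

The monoid presentation $\langle X\mid R\rangle$ defines the quotient of the free monoid $X^*$ by the congruence generated by a set $R$ of pairs of words, written as relations $u=v$. Two words are equal in this quotient exactly when there is a \emph{derivation} from one to the other: a finite sequence of words in which each step replaces a subword that is one side of a relation by the other side. A map from $X$ to a monoid under which all relations of $R$ hold extends to a homomorphism from $\langle X\mid R\rangle$. Semigroup presentations are defined in the same way with nonempty words. Three standard facts let us ignore the empty set, work with monoid presentations, and choose the generators freely.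

\begin{lemma}\label{lem:zero}
Let $Q$ be a semigroup and let $Q^0$ be $Q$ with a new zero element adjoined. Then $Q$ is finitely generated, respectively finitely presented, if and only if $Q^0$ is.
\end{lemma}

\begin{proof}
From a presentation of $Q$ we get one of $Q^0$ by adding a generator $0$ and the relations $00=0$ and $0x=x0=0$ for all generators $x$. Conversely, take a presentation of $Q^0$. A word of nonzero value has only subwords of nonzero value, and a product of nonzero elements is nonzero, so the generators of nonzero value generate $Q$. All words in a derivation have the same value, so a derivation that starts at a word of nonzero value uses only relations whose sides have nonzero value. These generators and these relations present $Q$.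
\end{proof}

Since $\emptyset$ is a zero of $\mathcal P_f(S)$ and a product of nonempty sets is nonempty, $\mathcal P_f(S)=\mathcal P_f^+(S)^0$. So it does not matter whether the empty set is admitted, and we work with $\mathcal P_f^+$.

\begin{lemma}\label{lem:one}
A monoid $M$ is finitely generated, respectively finitely presented, as a monoid if and only if it is so as a semigroup.
\end{lemma}

\begin{proof}
Given a monoid presentation, add a generator $e$ and the relations $ee=e$ and $ex=xe=x$ for all generators $x$, and write $e$ for each empty side of a relation. Conversely, a semigroup presentation of $M$, read as a monoid presentation, defines $M$ with a new identity adjoined. The relation $w=1$, where $w$ is a word representing the identity of $M$, identifies the two identities and nothing else.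
\end{proof}

From now on presentations are monoid presentations unless we say otherwise.

\begin{lemma}\label{lem:finite}
Let $N$ be a finitely presented monoid and let $\langle X\mid R\rangle$ be a presentation of $N$ with $X$ finite. Then $N=\langle X\mid R'\rangle$ for some finite subset $R'\subseteq R$.
\end{lemma}

\begin{proof}
Let $\langle X_1\mid R_1\rangle$ be a finite presentation of $N$. Expressing each generating set by the other gives homomorphisms $\xi:X_1^*\to X^*$ and $\zeta:X^*\to X_1^*$ that preserve values in $N$. Let $F$ be the finite set of relations $x=\xi\zeta(x)$ for $x\in X$ and $\xi(u)=\xi(v)$ for $(u=v)\in R_1$. If $w,w'\in X^*$ have the same value, then $\zeta(w)=\zeta(w')$ follows from $R_1$, so $w=\xi\zeta(w)=\xi\zeta(w')=w'$ follows from $F$. Each relation of $F$ holds in $N$, so it has a derivation from finitely many relations of $R$. Let $R'$ consist of these.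
\end{proof}

\section{Cartesian monoids and tables}\label{sec:cartesian}

Let $M$ be a Cartesian monoid. For $x,y\in M$ we write $\langle x,y\rangle$ for the unique $z$ with $az=x$ and $bz=y$. Uniqueness gives
\[
\langle x,y\rangle w=\langle xw,yw\rangle,\qquad \langle a,b\rangle=1 .
\]
A finite Cartesian monoid satisfies $|M|=|M|^2$, so it is trivial: \emph{every nontrivial Cartesian monoid is infinite}.

\begin{example}\label{ex:model}
Let $\Omega$ be a set with a bijection $\Omega\to\Omega\times\Omega$, written $x\mapsto(ax,bx)$; for instance, $\Omega$ can be any countably infinite set. We identify each point of $\Omega$ with the corresponding pair, so that $a$ and $b$ are the two projections. Let $T_\Omega$ be the monoid of all maps $\Omega\to\Omega$, acting on the left. A map $f$ is determined by its coordinates $af$ and $bf$, and these are arbitrary, so $T_\Omega$ is Cartesian, with $\langle f,g\rangle(x)=(f(x),g(x))$. If $|\Omega|>1$, then $a$ is not injective.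

Every Cartesian monoid $N$ sits inside such a model. Take $\Omega=N$ with the bijection $z\mapsto(az,bz)$, and let $N$ act on itself by left multiplication. The action is faithful, the elements $a,b$ act as the projections, and $\langle x,y\rangle$ sends $w$ to $\langle xw,yw\rangle$, the point with coordinates $(xw,yw)$. So $N$ is isomorphic to a submonoid of $T_N$ that contains $a,b$ and is closed under $\langle\ ,\ \rangle$.
\end{example}

Let $W_n$ be the set of the $2^n$ formal words of length $n$ over $\{a,b\}$. In a product in $M$, a word stands for its value. For $z\in M$, the \emph{table of level $n$} of $z$ is the function $W_n\to M$, $v\mapsto vz$. For example, $z=\langle\langle x_1,x_2\rangle,\langle x_3,x_4\rangle\rangle$ has $aaz=x_1$, $baz=x_2$, $abz=x_3$, $bbz=x_4$.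

\begin{lemma}\label{lem:table}
For every function $t:W_n\to M$ there is a unique $z\in M$ with $vz=t(v)$ for all $v\in W_n$.
\end{lemma}

\begin{proof}
For $n=0$ the only word is empty and the condition reads $z=t(1)$. Let $n\ge1$. By induction there are unique $x,y\in M$ with $vx=t(va)$ and $vy=t(vb)$ for all $v\in W_{n-1}$. The conditions on $z$ say that $v(az)=t(va)$ and $v(bz)=t(vb)$ for all $v\in W_{n-1}$, that is, $az=x$ and $bz=y$. The unique solution is $z=\langle x,y\rangle$.
\end{proof}

In particular, two elements with the same table of some level are equal. We use the lemma to define two families of elements.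

\subsection*{Rearranging a table}
For a function $h:W_j\to W_i$ let $m_h\in M$ be the unique element with $vm_h=h(v)$ for all $v\in W_j$. If $z$ has the table $t$ of level $i$, then $vm_hz=h(v)z=t(h(v))$, so $m_hz$ has the table $t\circ h$ of level $j$: left multiplication by $m_h$ permutes, repeats or omits entries according to $h$. We have $m_{\mathrm{id}}=1$, and for $g:W_i\to W_l$,
\begin{equation}\label{eq:comp}
m_hm_g=m_{g\circ h},
\end{equation}
because $vm_hm_g=h(v)m_g=g(h(v))$ for all $v\in W_j$.

\subsection*{Moving an element past a word}
For $x\in M$ let $x^\sharp=\langle xa,xb\rangle$, so that $cx^\sharp=xc$ for $c\in\{a,b\}$. The map $\sharp$ is an endomorphism of $M$: we have $1^\sharp=\langle a,b\rangle=1$, and $c(xy)^\sharp=xyc=xcy^\sharp=cx^\sharp y^\sharp$ for $c\in\{a,b\}$. Let $x^{(n)}$ be the result of applying $\sharp$ to $x$ exactly $n$ times. Then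
\begin{equation}\label{eq:sharp}
vx^{(n)}=xv\qquad(v\in W_n),
\end{equation}
by induction: if $v=v'c$, then $v'c\,(x^{(n-1)})^\sharp=v'x^{(n-1)}c=xv'c$.

\section{A presentation of the monoid of finite subsets}\label{sec:pres}

Let $M=\langle Z\mid R\rangle$ be Cartesian. The new generator $A$ will stand for the set $\{a,b\}$. Since $\{a,b\}^n\{z\}=\{vz:v\in W_n\}$ is the set of entries of the table of level $n$ of $z$, Lemma~\ref{lem:table} shows that every nonempty finite set is represented by a product $A^nz$. The relations have two tasks. They must bring every product of generators to the form $A^nz$, and they must identify $A^kz$ with $A^lw$ whenever the two tables have the same set of entries.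

Let $\delta:W_1\to W_0$ be the unique map, and let $\varepsilon:W_2\to W_1$ send $aa,ab,ba$ to $a$ and $bb$ to $b$. Choose a word $u_z$ over $Z$ representing $z^\sharp$ for each $z\in Z$, and a word $u_h$ over $Z$ representing $m_h$ for each $h\in\{\delta,\varepsilon\}\cup\operatorname{Sym}(W_3)$. Let $P$ be the set of relations
\begin{itemize}
\item[(P1)] $zA=Au_z$ for $z\in Z$;
\item[(P2)] $Au_\delta=1$;
\item[(P3)] $A^2u_\varepsilon=A$;
\item[(P4)] $A^3u_\pi=A^3$ for $\pi\in\operatorname{Sym}(W_3)$,
\end{itemize}
and let $Q=\langle Z\cup\{A\}\mid R\cup P\rangle$. As $|W_3|=8$, the set $P$ has $|Z|+2+8!$ relations. Since $R$ holds in $Q$, there is a homomorphism $M\to Q$ that is the identity on $Z$, and we write $x$ also for the image of $x\in M$. In this notation the relations read $zA=Az^\sharp$, $Am_\delta=1$, $A^2m_\varepsilon=A$ and $A^3m_\pi=A^3$.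

\begin{proposition}\label{prop:iso}
For every choice of the words $u_z$ and $u_h$, the assignment $z\mapsto\{z\}$, $A\mapsto\{a,b\}$ induces an isomorphism $\theta:Q\to\mathcal P_f^+(M)$.
\end{proposition}

Theorem~\ref{thm:pres} follows from this proposition and Lemmas~\ref{lem:zero} and~\ref{lem:one}. Before the proof, we look at sets with at most two elements.

\begin{example}\label{ex:small}
Let $d=m_\delta=\langle1,1\rangle$ and $s=\langle b,a\rangle$. The singleton $\{x\}$ is represented by $x$ and, at level $1$, by $A\langle x,x\rangle$. As $\langle x,x\rangle=dx$, relation (P2) gives $A\langle x,x\rangle=Adx=x$ for all $x$ at once. The set $\{x,y\}$ is represented by $A\langle x,y\rangle$ and also by $A^2z$, where $z$ has the entry $y$ at $bb$ and $x$ at the other three words. This $z$ is $m_\varepsilon\langle x,y\rangle$, so (P3) identifies the two.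

The set $\{x,y\}$ is also represented by $A\langle y,x\rangle$. As $\langle y,x\rangle=s\langle x,y\rangle$, we need the single relation $As=A$, which is not on the list. To derive it, let $\hat c$ be the letter other than $c\in\{a,b\}$, so that $cs=\hat c$. For $w\in W_2$, equation \eqref{eq:sharp} gives $cw\,s^{(2)}=csw=\hat cw$. Thus $s^{(2)}=m_\pi$, where $\pi\in\operatorname{Sym}(W_3)$ changes the first letter. Relation (P1) holds for all elements of $M$ in place of $z$ (this is shown below), so
\[
AsA^2=A^3s^{(2)}=A^3m_\pi=A^3 .
\]
By (P2), $A^2d^2=A(Ad)d=Ad=1$. Multiplying on the right by $d^2$ gives $As=A$. Two mechanisms are visible here. A relation $A^jm_h=A^i$ between fixed elements identifies the representations of infinitely many sets. And such relations can be carried up to longer words by (P1) and back down by (P2).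
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:iso}, given Proposition~\ref{prop:surj} below]
\emph{The map $\theta$ is well defined.} The relations $R$ hold for singletons. For (P1), $\{z\}\{a,b\}=\{za,zb\}=\{az^\sharp,bz^\sharp\}=\{a,b\}\{z^\sharp\}$. For a surjection $h:W_j\to W_i$ we have $\{a,b\}^j\{m_h\}=\{h(v):v\in W_j\}=\{a,b\}^i$, which gives (P2), (P3) and (P4).

\emph{Normal form.} If $x=z_1\cdots z_k$ with $z_1,\dots,z_k\in Z$, then (P1) gives $xA=Az_1^\sharp\cdots z_k^\sharp=Ax^\sharp$ in $Q$, because $\sharp$ is an endomorphism of $M$. Hence
\begin{equation}\label{eq:shift}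
xA^n=A^nx^{(n)}\qquad(x\in M,\ n\ge0),
\end{equation}
and moving every $A$ to the left shows that each element of $Q$ has the form $A^nx$ with $x\in M$. Its image is $\theta(A^nx)=\{vx:v\in W_n\}$.

\emph{Surjectivity.} A nonempty set $B$ with at most $2^n$ elements is the image of some $t:W_n\to M$, and $B=\theta(A^nx)$ for the element $x$ with table $t$.

\emph{Injectivity.} Let $\mathcal H$ be the set of all functions $h:W_j\to W_i$, for all $i,j\ge0$, such that $A^jm_h=A^i$ in $Q$. Proposition~\ref{prop:surj} states that $\mathcal H$ contains every surjection. Suppose that $\theta(A^kz)=\theta(A^lw)$. Then the tables $t:W_k\to M$, $t(u)=uz$, and $t':W_l\to M$, $t'(v)=vw$, have the same image. We refine both to a common table. Let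
\[
F=\{(u,v)\in W_k\times W_l:\ t(u)=t'(v)\}.
\]
As the images agree, $F$ projects onto $W_k$ and onto $W_l$, and $0<|F|\le2^{k+l}$. Composing a surjection $W_{k+l}\to F$ with the projections gives surjections $f:W_{k+l}\to W_k$ and $g:W_{k+l}\to W_l$ with $t\circ f=t'\circ g$. The elements $m_fz$ and $m_gw$ of $M$ have the tables $t\circ f$ and $t'\circ g$ of level $k+l$, so they are equal by Lemma~\ref{lem:table}. Since $f,g\in\mathcal H$,
\[
A^kz=A^{k+l}m_fz=A^{k+l}m_gw=A^lw\quad\text{in }Q.\qedhere
\]
\end{proof}

\begin{remark}
Surjectivity of $z\mapsto(az,bz)$ alone gives the existence part of Lemma~\ref{lem:table}, hence the generation of $\mathcal P_f^+(M)$ by $\{a,b\}$ and the singletons. Injectivity is what controls the relations. It makes $\sharp$ an endomorphism, so that (P1) is needed only for generators, and it gives \eqref{eq:comp}, the equality $m_fz=m_gw$ above, and property (C3) below.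
\end{remark}

\begin{remark}
Neither (P2) nor, for nontrivial $M$, (P3) follows from the other relations. Sending $A$ to $0$ and $Z$ to $1$ in the multiplicative monoid $\{0,1\}$ satisfies all relations except (P2). For (P3), send $z$ to $z$ and $A$ to $\mu=\frac12(a+b)$ in the monoid algebra $\mathbb RM$. Then $z\mu=\mu z^\sharp$, and $\mu^jm_h=2^{-j}\sum_{v\in W_j}h(v)$ equals $\mu^i$ when all fibers of $h:W_j\to W_i$ have the same size, so (P1), (P2) and (P4) hold. But $\mu^2m_\varepsilon=\frac34a+\frac14b\ne\mu$, since $a\ne b$: some $z$ has $az\ne bz$. Thus (P2) and (P4) forget the order of the entries of a table but remember their frequencies, and (P3) is the relation that forgets frequencies.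
\end{remark}

\section{All surjections from finitely many}\label{sec:surj}

We keep the notation of Section~\ref{sec:pres}.

\begin{proposition}\label{prop:surj}
Every surjection $W_n\to W_m$ belongs to $\mathcal H$.
\end{proposition}

Relations (P2), (P3), (P4) say that $\delta,\varepsilon\in\mathcal H$ and $\operatorname{Sym}(W_3)\subseteq\mathcal H$, and identity maps lie in $\mathcal H$ because $m_{\mathrm{id}}=1$. For $h:W_j\to W_i$ and $p,q\ge0$ define
\[
\mathrm{id}_p\times h\times\mathrm{id}_q:W_{p+j+q}\to W_{p+i+q},\qquad w_1vw_2\mapsto w_1h(v)w_2,
\]
where $w_1\in W_p$, $v\in W_j$, $w_2\in W_q$; a factor $\mathrm{id}_0$ is omitted. Let $h:W_j\to W_i$ and $g:W_i\to W_l$. The set $\mathcal H$ has three closure properties.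
\begin{itemize}
\item[(C1)] \emph{If $h,g\in\mathcal H$, then $g\circ h\in\mathcal H$.} By \eqref{eq:comp}, $A^jm_{g\circ h}=A^jm_hm_g=A^im_g=A^l$.
\item[(C2)] \emph{If $h,\,g\circ h\in\mathcal H$, then $g\in\mathcal H$.} Indeed $A^im_g=A^jm_hm_g=A^jm_{g\circ h}=A^l$.
\item[(C3)] \emph{If $h\in\mathcal H$, then $h'=\mathrm{id}_p\times h\times\mathrm{id}_q\in\mathcal H$.} By \eqref{eq:sharp}, $w_1vw_2\,m_h^{(q)}=w_1vm_hw_2=w_1h(v)w_2$, so $m_h^{(q)}=m_{h'}$ by Lemma~\ref{lem:table}. By \eqref{eq:shift}, $A^{p+j+q}m_{h'}=A^pA^jm_hA^q=A^{p+i+q}$.
\end{itemize}
From here on the monoid $M$ plays no role: we use only these properties and the maps already known to lie in $\mathcal H$. For $n\ge m$ let $D_{n,m}:W_n\to W_m$ be the truncation that keeps the first $m$ letters. It is a composite of maps $\mathrm{id}_k\times\delta$, which delete the last letter, so $D_{n,m}\in\mathcal H$ by (C3) and (C1).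

A surjection is determined up to a permutation of its domain by the sizes of its fibers. So we first put all permutations in $\mathcal H$, and then reach all fiber sizes.

\subsection{Permutations}

Let $G_n=\mathcal H\cap\operatorname{Sym}(W_n)$. It contains the identity and is closed under composition, so it is a subgroup of the finite group $\operatorname{Sym}(W_n)$. Property (C3) passes from $G_n$ to $G_{n+1}$ only the permutations $\pi\times\mathrm{id}_1$ and $\mathrm{id}_1\times\pi$, which ignore a letter. In these every cycle of $\pi$ occurs twice, so they are even, and the most that they can generate is $\operatorname{Alt}(W_{n+1})$. We show that they do generate it, by producing $3$-cycles as commutators, and then recover the odd permutations with (C2). The \emph{support} of a permutation is the set of points that it moves; it is invariant under the permutation. Permutations are composed from right to left.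

\begin{lemma}\label{lem:comm}
Let $\rho,\tau$ be permutations whose supports meet in exactly one point $o$. Then $f=\rho\tau\rho^{-1}\tau^{-1}$ is the $3$-cycle $o\mapsto\rho(o)\mapsto\tau(o)\mapsto o$.
\end{lemma}

\begin{proof}
The points $\rho^{\pm1}(o)$ lie in $\operatorname{supp}\rho\setminus\{o\}$, so $\tau$ fixes them, and likewise $\rho$ fixes $\tau^{\pm1}(o)$. Applying $\tau^{-1},\rho^{-1},\tau,\rho$ in turn, we get
\begin{align*}
o&\mapsto\tau^{-1}(o)\mapsto\tau^{-1}(o)\mapsto o\mapsto\rho(o),\\
\rho(o)&\mapsto\rho(o)\mapsto o\mapsto\tau(o)\mapsto\tau(o),\\
\tau(o)&\mapsto o\mapsto\rho^{-1}(o)\mapsto\rho^{-1}(o)\mapsto o .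
\end{align*}
Let $x$ be any other point. If $x\in\operatorname{supp}\tau$, then $x$ and $\tau^{-1}(x)$ lie in $\operatorname{supp}\tau\setminus\{o\}$, so $\rho$ fixes both and $f(x)=\rho\tau\tau^{-1}(x)=x$. If $x\notin\operatorname{supp}\tau$, then $\rho^{-1}(x)\notin\operatorname{supp}\tau$: otherwise $\rho^{-1}(x)\ne x$, so $\rho^{-1}(x)$ lies in both supports and $x=\rho(o)$. Hence $f(x)=\rho\tau\rho^{-1}(x)=\rho\rho^{-1}(x)=x$.
\end{proof}

\begin{lemma}\label{lem:alt}
Let $V$ be a finite set and let $K\le\operatorname{Sym}(V)$ contain a nonempty family of $3$-cycles. Join two points of $V$ by an edge if they lie in the support of a common member of the family. If this graph is connected, then $\operatorname{Alt}(V)\le K$.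
\end{lemma}

\begin{proof}
For $T\subseteq V$, regard $\operatorname{Alt}(T)$ as a group of permutations of $V$ that fix $V\setminus T$. We first prove an extension step: \emph{if $|T|\ge3$, $\operatorname{Alt}(T)\le K$, and $K$ contains a $3$-cycle $\gamma$ with two points in $T$ and one point $z\notin T$, then $\operatorname{Alt}(T\cup\{z\})\le K$.} The group $H$ generated by $\operatorname{Alt}(T)$ and $\gamma$ lies in $\operatorname{Alt}(T\cup\{z\})$. It is transitive on $T\cup\{z\}$, because $\operatorname{Alt}(T)$ is transitive on $T$ and $\gamma(z)\in T$, and the stabilizer of $z$ contains $\operatorname{Alt}(T)$. So $|H|\ge(|T|+1)\,|T|!/2$, which forces $H=\operatorname{Alt}(T\cup\{z\})$.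

A $3$-cycle generates the alternating group on its support, so there are sets $T$ with $|T|\ge3$ and $\operatorname{Alt}(T)\le K$. Take a maximal one and suppose that $T\ne V$. By connectedness some $\gamma$ in the family has support meeting both $T$ and $V\setminus T$. If the support has two points in $T$, the extension step contradicts maximality. Otherwise $\gamma=(x\ y\ z)$ with $x\in T$ and $y,z\notin T$. Take $\tau=(x\ t\ t')\in\operatorname{Alt}(T)$. Then $\tau\gamma\tau^{-1}=(t\ y\ z)\in K$, and the extension step for the set $\{x,y,z\}$ gives $\operatorname{Alt}(\{x,y,z,t\})\le K$. So $(x\ t\ y)\in K$. This $3$-cycle has exactly two points in $T$, and the extension step again contradicts maximality.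
\end{proof}

\begin{lemma}\label{lem:altn}
$\operatorname{Alt}(W_n)\le G_n$ for all $n\ge3$.
\end{lemma}

\begin{proof}
The case $n=3$ is (P4). Suppose that the claim holds for some $n\ge3$. Write the elements of $W_{n+1}$ as $cwc'$ with $c,c'\in\{a,b\}$ and $w\in W_{n-1}$; we call $w$ the middle. Let $w,r,q\in W_{n-1}$ be distinct, let $c,c',c_1,c_2\in\{a,b\}$, and again let $\hat c$ be the letter other than $c$. By (C3), $G_{n+1}$ contains
\[
\rho=(cw\ \ c_1r\ \ \hat c_1r)\times\mathrm{id}_1,\qquad \tau=\mathrm{id}_1\times(wc'\ \ qc_2\ \ q\hat c_2).
\]
The support of $\rho$ consists of $cwa$, $cwb$ and the four words with middle $r$. The support of $\tau$ consists of $awc'$, $bwc'$ and the four words with middle $q$. They meet only in $o=cwc'$. Since $\rho(o)=c_1rc'$ and $\tau(o)=cqc_2$, Lemma~\ref{lem:comm} puts in $G_{n+1}$ a $3$-cycle with support $\{cwc',\,c_1rc',\,cqc_2\}$.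

Consider the graph of Lemma~\ref{lem:alt} for the family of these $3$-cycles. As $|W_{n-1}|\ge4$, any two distinct middles can be completed to three distinct ones. So two words with different middles are adjacent if they have the same last letter or the same first letter. Given any two words $cwc'$ and $ete'$, choose $r\in W_{n-1}\setminus\{w,t\}$. Then $cwc'$ is adjacent to $erc'$, which is adjacent to $ete'$. The graph is connected, and Lemma~\ref{lem:alt} gives $\operatorname{Alt}(W_{n+1})\le G_{n+1}$.
\end{proof}

\begin{remark}
This induction cannot start at $n=2$. Identify $W_n$ with $\mathbb F_2^n$. There are $4\cdot6=24$ invertible affine maps of $\mathbb F_2^2$, so every permutation $\pi$ of $W_2$ is affine. Then $\pi\times\mathrm{id}_1$ and $\mathrm{id}_1\times\pi$ are affine, and they generate a group of order at most $8\cdot168=1344<8!/2$. On the other hand, the proof uses (P4) only through the inclusion $\operatorname{Sym}(W_3)\subseteq\mathcal H$, so by (C1) it would be enough to impose (P4) for $\pi$ in a generating set of $\operatorname{Sym}(W_3)$.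
\end{remark}

\begin{lemma}\label{lem:sym}
$G_n=\operatorname{Sym}(W_n)$ for all $n\ge0$.
\end{lemma}

\begin{proof}
Let $\pi\in\operatorname{Sym}(W_n)$ and suppose that $\pi\times\mathrm{id}_q\in\mathcal H$ for some $q$. Then $\pi\circ D_{n+q,n}=D_{n+q,n}\circ(\pi\times\mathrm{id}_q)$ lies in $\mathcal H$ by (C1), so $\pi\in\mathcal H$ by (C2). For $n\ge2$ take $q=1$: the permutation $\pi\times\mathrm{id}_1$ is even, so it lies in $G_{n+1}$ by Lemma~\ref{lem:altn}. For $n\le1$ take $q=3-n$ and use (P4).
\end{proof}

\subsection{Fiber sizes}

Fix $m\ge0$. A \emph{vector} is a function $W_m\to\mathbb Z$, and inequalities between vectors are meant entrywise. The \emph{fiber vector} of a surjection $g:W_N\to W_m$ is $y\mapsto|g^{-1}(y)|$. The fiber vectors are exactly the vectors with positive entries whose sum is a power of $2$. If $g,g'$ have the same fiber vector, then $g'=g\circ\pi$ for a permutation $\pi$ of $W_N$ that matches the fibers, so by Lemma~\ref{lem:sym} and (C1) either both lie in $\mathcal H$ or neither does. Call a fiber vector \emph{good} if the surjections that have it lie in $\mathcal H$. We must show that all fiber vectors are good.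

\begin{lemma}\label{lem:good}
Let $\mathbf c$ be a fiber vector with sum $2^N$.
\begin{itemize}
\item[(F1)] If $\mathbf c$ is constant, then $\mathbf c$ is good.
\item[(F2)] $\mathbf c$ is good if and only if $2\mathbf c$ is good.
\item[(F3)] If $\mathbf c$ is good and $\mathbf r$ is a vector with sum $0$ and $|\mathbf r|\le\mathbf c$, then $2\mathbf c+\mathbf r$ is good.
\end{itemize}
\end{lemma}

\begin{proof}
(F1) The constant vector with entries $2^{N-m}$ is the fiber vector of $D_{N,m}$.

(F2) If $g$ has fiber vector $\mathbf c$, then $g\circ D_{N+1,N}$ has fiber vector $2\mathbf c$. If $g\in\mathcal H$, then $g\circ D_{N+1,N}\in\mathcal H$ by (C1), and the converse is (C2).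

(F3) The map $\mathrm{id}_N\times\varepsilon:W_{N+2}\to W_{N+1}$ lies in $\mathcal H$ by (C3). It has fibers of size $3$ over the words ending in $a$ and of size $1$ over the words ending in $b$. We exploit this bias by distributing the two kinds of words unevenly. The vectors $\mathbf p=\mathbf c+\mathbf r$ and $\mathbf q=\mathbf c-\mathbf r$ are nonnegative and each has sum $2^N$. So there is a map $g:W_{N+1}\to W_m$ that sends to each $y$ exactly $\mathbf p(y)$ words ending in $a$ and $\mathbf q(y)$ words ending in $b$. It is a surjection with fiber vector $\mathbf p+\mathbf q=2\mathbf c$, so $g\in\mathcal H$ by (F2). By (C1), $g\circ(\mathrm{id}_N\times\varepsilon)\in\mathcal H$, and its fiber vector is $3\mathbf p+\mathbf q=2(2\mathbf c+\mathbf r)$. The vector $2\mathbf c+\mathbf r\ge\mathbf c$ is positive with sum $2^{N+1}$, so it is a fiber vector, and it is good by (F2).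
\end{proof}

\begin{example}
Let $m=1$ and write vectors as pairs. The vector $\mathbf c=(3,1)$ is good, being the fiber vector of $\varepsilon$. To reach $(7,1)$ take $\mathbf r=(1,-1)$, so that $\mathbf p=(4,0)$ and $\mathbf q=(2,2)$. The map $g:W_3\to W_1$ sends all four words ending in $a$ to $a$ and splits the four words ending in $b$ evenly. Its fiber vector is $(6,2)=2\mathbf c$, and that of $g\circ(\mathrm{id}_2\times\varepsilon)$ is $(3\cdot4+2,\ 3\cdot0+2)=(14,2)=2\,(7,1)$.
\end{example}

By (F2), goodness depends only on the proportions of a vector. After doubling, (F3) changes each entry by up to half of its value. So we can walk along the segment from the constant vector to a given target in steps that are small compared with the entries.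

\begin{proof}[Proof of Proposition~\ref{prop:surj}]
Let $\mathbf t$ be a fiber vector with sum $2^N$, and let $\mathbf u$ be the constant vector with entries $2^{N-m}$. Put $J=2^{N+1}$, and for $0\le i\le J$ let
\[
\mathbf v_i=2^{i}J\Big(\mathbf u+\frac iJ(\mathbf t-\mathbf u)\Big)=2^iJ\,\mathbf u+2^ii\,(\mathbf t-\mathbf u).
\]
The second expression shows that $\mathbf v_i$ has integer entries and sum $2^{i}J2^N$, a power of $2$. All entries of $\mathbf u$ and $\mathbf t$ are at least $1$, so the same holds on the segment between them, and the first expression shows that all entries of $\mathbf v_i$ are at least $2^iJ$. The vector $\mathbf v_0=J\mathbf u$ is good by (F1). We have $\mathbf v_{i+1}=2\mathbf v_i+\mathbf r_i$ with $\mathbf r_i=2^{i+1}(\mathbf t-\mathbf u)$, an integer vector of sum $0$. The entries of $\mathbf t$ and $\mathbf u$ lie between $1$ and $2^N$, so the entries of $|\mathbf r_i|$ are at most $2^{i+1}2^N=2^iJ$, and $|\mathbf r_i|\le\mathbf v_i$. By (F3) and induction all $\mathbf v_i$ are good. Finally $\mathbf v_J=2^{J+N+1}\mathbf t$, so $\mathbf t$ is good by (F2).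
\end{proof}

This completes the proofs of Proposition~\ref{prop:iso} and Theorem~\ref{thm:pres}.

\section{Finitely presented Cartesian monoids}\label{sec:construct}

The Cartesian property asserts that an element $\langle x,y\rangle$ exists and is unique for all $x,y$, whereas a monoid presentation can impose only equations between words. We need a formula for $\langle x,y\rangle$ as a product, and finitely many relations that force this formula to work for all $x$ and $y$. The models of Example~\ref{ex:model} show what to write down.

\subsection{The pairing as a product}

Let $\Omega$ be as in Example~\ref{ex:model}, and let $N\le T_\Omega$ be a submonoid that contains $a,b$ and is closed under $\langle\ ,\ \rangle$. Then $N$ contains the maps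
\begin{gather*}
d(x)=(x,x),\qquad s(x,y)=(y,x),\\
\alpha(x,(y,z))=((x,y),z),\qquad \alpha'((x,y),z)=(x,(y,z)),
\end{gather*}
because $d=\langle1,1\rangle$, $s=\langle b,a\rangle$, $\alpha=\langle\langle a,ab\rangle,bb\rangle$ and $\alpha'=\langle aa,\langle ba,b\rangle\rangle$. For $f\in N$ let $\varphi_N(f)=\langle fa,b\rangle\in N$. This is the map $(x,y)\mapsto(f(x),y)$, so $\varphi_N$ is an endomorphism of $N$. Its conjugate $\psi_N(f)=s\varphi_N(f)s$ sends $(x,y)\mapsto(y,x)\mapsto(f(y),x)\mapsto(x,f(y))$. Duplicating a point and then acting on each coordinate gives the formula that we want: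
\[
\langle f,g\rangle=\varphi_N(f)\,\psi_N(g)\,d .
\]
To use it in a presentation, we need an endomorphism $\varphi$ defined on words. We can add a new generator $\bar y$ to serve as $\varphi(y)$ for each generator $y$, but then $\varphi(\bar y)$ needs a value too, and the process threatens not to stop. The same threat concerns relations: with each relation we must impose its image under $\varphi$, then the image of that, and so on. Associativity stops both processes at the second step. The map $\alpha\varphi_N(f)\alpha'$ sends
\[
((x,y),z)\mapsto(x,(y,z))\mapsto(f(x),(y,z))\mapsto((f(x),y),z),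
\]
so that
\begin{equation}\label{eq:assoc}
\varphi_N\varphi_N(f)=\alpha\,\varphi_N(f)\,\alpha' .
\end{equation}

\subsection{The presentation}

Let $Y$ be a finite set of symbols containing $a,b,d,s,\alpha,\alpha'$, let $\bar Y=\{\bar y:y\in Y\}$ be a disjoint copy of $Y$, and let $Z=Y\cup\bar Y$. Let $\varphi$ be the endomorphism of the free monoid $Z^*$ given by
\[
\varphi(y)=\bar y,\qquad\varphi(\bar y)=\alpha\bar y\alpha'\qquad(y\in Y),
\]
and put $\psi(w)=s\varphi(w)s$ for $w\in Z^*$. Let $R_0$ be the finite set of relations
\begin{itemize}
\item[(R1)] $ss=1$, $\alpha\alpha'=1$, $\alpha'\alpha=1$;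
\item[(R2)] $as=b$;
\item[(R3)] $ad=1$, $bd=1$;
\item[(R4)] $\varphi(a)\psi(b)d=1$;
\item[(R5)] $a\varphi(z)=za$ and $b\varphi(z)=b$ for $z\in Z$;
\item[(R6)] $\varphi(z)\psi(t)=\psi(t)\varphi(z)$ for $z,t\in Z$;
\item[(R7)] $dz=\varphi(z)\psi(z)d$ for $z\in Z$;
\item[(R8)] $\varphi(\varphi(\bar y))=\alpha\varphi(\bar y)\alpha'$ for $y\in Y$.
\end{itemize}
For a set of relations $S$ let $\varphi(S)$ consist of the relations $\varphi(u)=\varphi(v)$ with $(u=v)\in S$. For a finite set $E$ of relations over $Z$ define the finitely presented monoid
\[
M(Y,E)=\langle Z\mid E\cup R_0\cup\varphi(E\cup R_0)\rangle .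
\]
Only $E=\emptyset$ is needed for Theorem~\ref{thm:exist}. The freedom to add generators and relations is used in Section~\ref{sec:strong}.

\begin{lemma}\label{lem:cart}
The monoid $M=M(Y,E)$ is Cartesian with respect to $a,b$.
\end{lemma}

\begin{proof}
\emph{The map $\varphi$ induces an endomorphism of $M$.} In $M$ we have $\varphi\varphi(z)=\alpha\varphi(z)\alpha'$ for every $z\in Z$: for $z=y\in Y$ both sides are the word $\alpha\bar y\alpha'$, and for $z=\bar y$ this is (R8). Multiplying these equations and cancelling $\alpha'\alpha$ gives $\varphi\varphi(u)=\alpha\varphi(u)\alpha'$ for every nonempty word $u$, and for the empty word this is $1=\alpha\alpha'$. Let $(u=v)\in E\cup R_0$. Then $\varphi(u)=\varphi(v)$ is a defining relation of $M$, and $\varphi\varphi(u)=\alpha\varphi(u)\alpha'=\alpha\varphi(v)\alpha'=\varphi\varphi(v)$ in $M$. So $\varphi$ carries every defining relation to an equality in $M$. Since $ss=1$, the map $\psi(x)=s\varphi(x)s$ is an endomorphism of $M$ as well.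

\emph{Relations (R5)--(R7) hold for all elements.} If $x=z_1\cdots z_k$, then $a\varphi(z_1)\cdots\varphi(z_k)=z_1\cdots z_ka$ and $b\varphi(z_1)\cdots\varphi(z_k)=b$ by repeated use of (R5). By (R6), each factor of $\varphi(x)$ commutes with each factor of $\psi(y)$. So for all $x,y\in M$,
\[
a\varphi(x)=xa,\qquad b\varphi(x)=b,\qquad\varphi(x)\psi(y)=\psi(y)\varphi(x).
\]
The equation $dx=\varphi(x)\psi(x)d$ holds for $x=1$ and for generators, and if it holds for $x$ and $y$, then
\[
dxy=\varphi(x)\psi(x)dy=\varphi(x)\psi(x)\varphi(y)\psi(y)d=\varphi(xy)\psi(xy)d .
\]
So it holds for all $x\in M$. From $as=b$ and $ss=1$ we get $bs=a$, and therefore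
\[
a\psi(x)=b\varphi(x)s=bs=a,\qquad b\psi(x)=a\varphi(x)s=xas=xb .
\]

\emph{Surjectivity.} Put $[x,y]=\varphi(x)\psi(y)d$. By (R3), $a[x,y]=xa\psi(y)d=xad=x$ and $b[x,y]=b\psi(y)d=ybd=y$.

\emph{Injectivity.} We have $[x,y]z=\varphi(x)\psi(y)\varphi(z)\psi(z)d=[xz,yz]$, and $[a,b]=1$ by (R4). So $z=[a,b]z=[az,bz]$ is determined by the pair $(az,bz)$.
\end{proof}

The trivial monoid is Cartesian, so Lemma~\ref{lem:cart} is of no use until we know that $M(Y,E)$ does not collapse. For this we map it to a model. Let $N\le T_\Omega$ be as above. An \emph{interpretation} of $Y$ in $N$ assigns to the symbols $a,b,d,s,\alpha,\alpha'$ the maps of the same name and to the other symbols of $Y$ arbitrary elements of $N$. We extend it by assigning to $\bar y$ the image under $\varphi_N$ of the element assigned to $y$, and we let $\operatorname{val}:Z^*\to N$ be the resulting homomorphism. A relation $u=v$ \emph{holds in $N$} if $\operatorname{val}(u)=\operatorname{val}(v)$.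

\begin{lemma}\label{lem:model}
For every interpretation of $Y$ in $N$ we have $\operatorname{val}\circ\varphi=\varphi_N\circ\operatorname{val}$. If a relation $u=v$ holds in $N$, then so does $\varphi(u)=\varphi(v)$. All relations of $R_0$ and $\varphi(R_0)$ hold in $N$. Consequently, if the relations of $E$ hold in $N$, then $\operatorname{val}$ induces a homomorphism $M(Y,E)\to N$.
\end{lemma}

\begin{proof}
Let $y\in Y$ and $f=\operatorname{val}(y)$. Then $\operatorname{val}\varphi(y)=\operatorname{val}(\bar y)=\varphi_N(f)$, and $\operatorname{val}\varphi(\bar y)=\alpha\varphi_N(f)\alpha'=\varphi_N\varphi_N(f)=\varphi_N\operatorname{val}(\bar y)$ by \eqref{eq:assoc}. The homomorphisms $\operatorname{val}\circ\varphi$ and $\varphi_N\circ\operatorname{val}$ agree on generators, so they are equal. This gives the first two statements, and also $\operatorname{val}\circ\psi=\psi_N\circ\operatorname{val}$. It remains to verify $R_0$. Relation (R1) holds because $s$ is an involution and $\alpha,\alpha'$ are mutually inverse, and (R8) is \eqref{eq:assoc} with $f=\operatorname{val}(\bar y)$. For $f,g\in N$ and $x,y\in\Omega$: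
\begin{itemize}
\item[(R2)] $as(x,y)=a(y,x)=y=b(x,y)$;
\item[(R3)] $ad(x)=a(x,x)=x=b(x,x)=bd(x)$;
\item[(R4)] $\varphi_N(a)\psi_N(b)d$ sends $x\mapsto(x,x)\mapsto(x,bx)\mapsto(ax,bx)=x$;
\item[(R5)] $a\varphi_N(f)(x,y)=f(x)=fa(x,y)$ and $b\varphi_N(f)(x,y)=y=b(x,y)$;
\item[(R6)] $\varphi_N(f)\psi_N(g)$ and $\psi_N(g)\varphi_N(f)$ both send $(x,y)$ to $(f(x),g(y))$;
\item[(R7)] $df$ and $\varphi_N(f)\psi_N(f)d$ both send $x$ to $(f(x),f(x))$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
Let $Y=\{a,b,d,s,\alpha,\alpha'\}$ and $M=M(Y,\emptyset)$. This monoid is finitely presented, and it is Cartesian by Lemma~\ref{lem:cart}. Let $\Omega$ be a countably infinite set with a bijection $\Omega\to\Omega\times\Omega$. By Lemma~\ref{lem:model} there is a homomorphism $M\to T_\Omega$ that sends $a$ to a non-injective map, so $a\ne1$ in $M$. A nontrivial Cartesian monoid is infinite.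
\end{proof}

Theorem~\ref{thm:pres} applied to this monoid proves Theorem~\ref{thm:answer}.

\section{The converse and the embedding theorem}\label{sec:strong}

In Theorem~\ref{thm:converse} the difficulty is to pass from a finite presentation of $\mathcal P_f^+(N)$ to one of $N$: a derivation between two words over $Z$ may pass through words that contain $A$. We avoid analyzing derivations. Instead we build a finitely presented Cartesian monoid $M'$ that maps onto $N$ and for which Proposition~\ref{prop:iso} yields the same monoid of finite subsets.

\begin{proof}[Proof of Theorem~\ref{thm:converse}]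
By Lemmas~\ref{lem:zero} and~\ref{lem:one} we may replace $\mathcal P_f(N)$ by the monoid $\mathcal P_f^+(N)$. If $N$ is finitely generated, respectively finitely presented, then so is $\mathcal P_f^+(N)$, by Theorem~\ref{thm:pres}. If $\mathcal P_f^+(N)$ is generated by $B_1,\dots,B_k$ and $x\in N$, then $\{x\}=B_{i_1}\cdots B_{i_r}$ for some indices, so $x$ is a product of elements of the finite set $B_1\cup\dots\cup B_k$. Hence $N$ is finitely generated.

Now let $\mathcal P_f^+(N)$ be finitely presented. Then $N$ is finitely generated. Regard $N$ as a submonoid of $T_N$ as in Example~\ref{ex:model}, and choose a finite set $Y$ containing $a,b,d,s,\alpha,\alpha'$ and an interpretation of $Y$ in $N$ whose image generates $N$. Let $Z=Y\cup\bar Y$, and let $R$ be the set of all relations over $Z$ that hold in $N$, so that $N=\langle Z\mid R\rangle$. Choose words $u_z,u_h$ and form the finite set $P$ as in Section~\ref{sec:pres}. By Proposition~\ref{prop:iso}, $\mathcal P_f^+(N)=\langle Z\cup\{A\}\mid R\cup P\rangle$. By Lemma~\ref{lem:finite} there is a finite set $E\subseteq R$ such that $E\cup P$ and $R\cup P$ generate the same congruence on $(Z\cup\{A\})^*$.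

The relations $P$ will be the right ones for $M'$ only if the words $u_z,u_h$ keep their meaning there, and finitely many relations ensure this. Let $E'$ consist of $E$ and the relations
\[
au_z=za,\quad bu_z=zb\quad(z\in Z),\qquad\qquad vu_h=h(v),
\]
where $h$ ranges over $\{\delta,\varepsilon\}\cup\operatorname{Sym}(W_3)$ and $v$ over the domain of $h$. All of them hold in $N$. Let $M'=M(Y,E')$ and let $R'$ be its finite set of defining relations. Then $E\subseteq R'$, and $R'\subseteq R$ by Lemma~\ref{lem:model}, so there is a surjective homomorphism $\kappa:M'\to N$ induced by $\operatorname{val}$. By Lemma~\ref{lem:cart}, $M'$ is Cartesian, and the added relations say that in $M'$ the word $u_z$ represents $z^\sharp$ and $u_h$ represents $m_h$. So Proposition~\ref{prop:iso} gives $\mathcal P_f^+(M')=\langle Z\cup\{A\}\mid R'\cup P\rangle$ with the same set $P$.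

Since $E\cup P\subseteq R'\cup P\subseteq R\cup P$, all three sets generate the same congruence. Let $u,v\in Z^*$ have the same value in $N$. Then $(u=v)\in R$, so $u=v$ is a consequence of $R'\cup P$, so the singletons represented by $u$ and $v$ in $\mathcal P_f^+(M')$ are equal, and $u=v$ in $M'$. Thus $\kappa$ is injective, and $N\cong M'$ is finitely presented.
\end{proof}

For Theorem~\ref{thm:embed} we use a theorem of Murski\u{\i} \cite{murskii}: \emph{every finitely generated recursively presentable semigroup embeds in a finitely presented semigroup.}

\begin{proof}[Proof of Theorem~\ref{thm:embed}]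
Suppose that $T\le S$ with $\mathcal P_f(S)$ finitely presented. Through singletons, $T$ embeds in $\mathcal P_f(S)$. Fix a finite semigroup presentation of $\mathcal P_f(S)$, generators $t_1,\dots,t_k$ of $T$, and words $w_1,\dots,w_k$ representing $\{t_1\},\dots,\{t_k\}$. A relation between words in the $t_i$ holds in $T$ exactly when, after substituting $w_i$ for $t_i$, there is a derivation between the two sides. Derivations from finitely many relations can be enumerated, so the set of all relations that hold in $T$ is recursively enumerable, and it presents $T$.

Conversely, let $T$ be recursively presentable. By Murski\u{\i}'s theorem, $T$ embeds in a semigroup $U$ with a finite semigroup presentation $\langle X\mid E\rangle$. Read as a monoid presentation, $\langle X\mid E\rangle$ defines $U^1$, the semigroup $U$ with a new identity adjoined. Let $Y$ be the disjoint union of $X$ and $\{a,b,d,s,\alpha,\alpha'\}$, and let $S=M(Y,E)$. It is finitely presented and Cartesian by Lemma~\ref{lem:cart}, so $\mathcal P_f(S)$ is finitely presented by Theorem~\ref{thm:pres}. Since $E$ holds in $S$, there is a homomorphism $U^1\to S$ that is the identity on $X$, and we must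 show that it is injective.

Let $\Omega=U^1\times\mathbb N$, a countably infinite set, and let $U^1$ act on $\Omega$ by $u\cdot(u',n)=(uu',n)$. The action is faithful because $u\cdot(1,n)=(u,n)$. Fix a bijection $\Omega\to\Omega\times\Omega$, and interpret $Y$ in $T_\Omega$ by letting each $x\in X$ act as above. The relations of $E$ hold in $T_\Omega$, so Lemma~\ref{lem:model} gives a homomorphism $S\to T_\Omega$. The composite $U^1\to S\to T_\Omega$ agrees with the faithful action on $X$, so it is injective. Hence $U^1$, and with it $T$, embeds in $S$. Finally, $a$ maps to a non-injective map, so $S$ is a nontrivial Cartesian monoid and is infinite.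
\end{proof}

\begin{corollary}
There is an infinite semigroup $S$ such that $\mathcal P_f(S)$ is finitely presented and has undecidable word problem.
\end{corollary}

\begin{proof}
Let $T$ be a finitely presented semigroup with undecidable word problem, and let $S$ be given by Theorem~\ref{thm:embed}. Then $T$ embeds in $\mathcal P_f(S)$. An algorithm deciding equality of words in $\mathcal P_f(S)$ would decide it in $T$, after each generator of $T$ is replaced by a word that represents its image.
\end{proof}

\begin{thebibliography}{9}

\bibitem{murskii}
V.~L. Murski\u{\i}, \emph{Isomorphic imbeddability of a semigroup with an enumerable set of defining relations into a finitely presented semigroup}, Mat. Zametki \textbf{1} (1967), 217--224.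

\bibitem{problem}
\emph{On the finite generation and},
\texttt{https://\allowbreak research-repository.\allowbreak st-andrews.\allowbreak ac.\allowbreak uk/\allowbreak bitstream/\allowbreak handle/\allowbreak 10023/\allowbreak 22681/\allowbreak PeterGallagher\allowbreak PhDThesis2006\_\allowbreak original\_C.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}.

\end{thebibliography}
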